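\title{Modules of stable constant Jordan type $[2][1]^n$ for elementary abelian $p$-groups}


\begin{abstract}
Let $E$ be an elementary abelian $p$-group of rank $r$ and $k$ an algebraically closed field of characteristic $p$. We prove that for $p\geq 5$ a finitely generated $kE$-module of stable constant Jordan type $[2][1]^n$ has $n\geq r-1$, and that this bound is sharp. More generally, the bound holds for odd $p$ and every module of constant Jordan type with exactly one block of size $2$ and none of size $3$. We also show that for $r\ge 2$ and $2\le \ell\le p-1$, blocks of size $\ell$ cannot occur without blocks of size $\ell-1$ or $\ell+1$, and for $p\ge 5$ we determine which stable types $[\ell][1]^n$ occur. The method is to differentiate the kernels and images of the family of nilpotent operators over $\mathbb{P}^{r-1}$, which produces connections on the associated vector bundles, and to use the resulting vanishing of Chern classes in Hodge cohomology.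
\end{abstract}

\section{Introduction}

Let $p$ be a prime, $k$ an algebraically closed field of characteristic $p$, and $E\cong(\mathbb{Z}/p)^r$ an elementary abelian $p$-group with generators $g_1,\dots,g_r$. With $X_i=g_i-1$ we have
\[
kE\cong k[X_1,\dots,X_r]/(X_1^p,\dots,X_r^p),
\]
so a finitely generated $kE$-module is a finite-dimensional vector space $M$ with $r$ commuting operators whose $p$-th powers vanish. All modules below are finitely generated. For $0\ne\alpha\in k^r$ put $X_\alpha=\sum_i\alpha_iX_i$. Then $X_\alpha^p=\sum_i\alpha_i^pX_i^p=0$, so the Jordan blocks of $X_\alpha$ on $M$ have sizes between $1$ and $p$. If there are $a_j$ blocks of size $j$, the \emph{Jordan type} of $X_\alpha$ is written $[p]^{a_p}\cdots[1]^{a_1}$. The module $M$ has \emph{constant Jordan type} $[p]^{a_p}\cdots[1]^{a_1}$ if this is the type of $X_\alpha$ for every $\alpha\neq0$; equivalently, for each $i$ the rank of $X_\alpha^i$ on $M$ does not depend on $\alpha\ne0$. It has \emph{stable constant Jordan type} $[p-1]^{a_{p-1}}\cdots[1]^{a_1}$ if it has constant Jordan type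 $[p]^{a_p}[p-1]^{a_{p-1}}\cdots[1]^{a_1}$ for some $a_p\ge0$. Throughout, $a_j$ denotes the number of blocks of size $j$ of a module of constant Jordan type.

For $r=1$ every module has constant Jordan type and every type occurs. For $r\ge2$ constancy is a real constraint, and one asks which types survive it. Ignoring blocks of size $p$ is natural because the free module $kE$ has only such blocks, and because taking syzygies acts on stable types by $[j]\mapsto[p-j]$ (Lemma~\ref{lem:syzygy}). Let $J=(X_1,\dots,X_r)$ be the radical of $kE$. Three examples guide the paper.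
\begin{itemize}
\item The trivial module $k$ has type $[1]$, and adding $k$ as a direct summand raises $a_1$ by one.
\item The radical $J$, a syzygy of $k$, has stable type $[p-1]$.
\item The module $kE/J^2$ has basis $1,X_1,\dots,X_r$. The operator $X_\alpha$ sends $1$ to $X_\alpha\neq0$ and kills every $X_i$, so the type is $[2][1]^{r-1}$.
\end{itemize}
In the last example one block of size $2$ comes with $r-1$ blocks of size $1$. When there are no other blocks, linear algebra shows that fewer will not do (Section~\ref{sec:rankone}). It is then natural to guess that blocks of size $p$ do not help. This is the conjecture posed in \cite{source}: \emph{if $p\ge5$ and a finitely generated $kE$-module has stable constant Jordan type $[2][1]^n$, then $n\ge r-1$.} We prove it in a stronger form.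

\begin{theorem}\label{thm:A}
Let $p$ be odd and let $M$ be a finitely generated $kE$-module of constant Jordan type with $a_2=1$ and $a_3=0$; blocks of all sizes $\ge4$ are allowed. Then $a_1\ge r-1$.
\end{theorem}

If $p\ge5$ and $M$ has stable type $[2][1]^n$, then $a_2=1$, $a_1=n$, and $a_3=0$ because $3\le p-1$. So Theorem~\ref{thm:A} gives the conjecture. The bound is sharp: $kE/J^2\oplus k^{\,n-r+1}$ has type $[2][1]^n$ for every $n\ge r-1$. The hypothesis $a_3=0$ cannot be dropped in general: for $p=3$ and $r\ge2$ the module $J$ has $a_2=1$ and $a_1=0$. The same example shows why the conjecture excludes $p=3$.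

\begin{theorem}\label{thm:B}
Let $r\ge2$ and $2\le \ell\le p-1$, and let $M$ have constant Jordan type with $a_{\ell-1}=a_{\ell+1}=0$. Then $a_\ell=0$.
\end{theorem}

Both vanishing hypotheses are needed: for odd $p$, the module $kE/J^2$ has $a_3=0$ and $a_2=1$, while $J$ has $a_{p-2}=0$ and $a_{p-1}=1$. The modules $k$ and $kE$ show that the sizes $\ell=1$ and $\ell=p$ can occur alone. Together the two theorems give the following classification.

\begin{theorem}\label{thm:C}
Let $r\ge2$, $p\ge5$, $2\le \ell\le p-1$ and $n\ge0$. A module of stable constant Jordan type $[\ell][1]^n$ exists if and only if $\ell=p-1$, or $\ell=2$ and $n\ge r-1$. Moreover, stable constant Jordan type $[p-2][p-1]^n$ occurs if and only if $n\ge r-1$.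
\end{theorem}

The proofs take place on $\mathbb{P}^{r-1}$, where the kernels and images of the powers of $X_\alpha$ form subbundles of the trivial bundle with fiber $M$ (Section~\ref{sec:bundles}). The trivial bundle can be differentiated, and a gap in the list of block sizes lets the derivative descend to a connection on a suitable subquotient (Section~\ref{sec:diff}). A connection forces Chern classes to vanish modulo $p$ (Section~\ref{sec:conn}), and comparing this with a twist by $\mathcal{O}(-1)$ gives the theorems (Sections~\ref{sec:B}--\ref{sec:AC}).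

\section{Syzygies}\label{sec:syzygy}

A \emph{syzygy} of $M$ is the kernel $\Omega M$ of a surjection $F\to M$ from a finitely generated free $kE$-module; for $M=k$ and $F=kE$ it is $J$.

\begin{lemma}\label{lem:syzygy}
The module $kE$ has constant Jordan type $[p]^{p^{r-1}}$. If $M$ has stable constant Jordan type $[p-1]^{a_{p-1}}\cdots[1]^{a_1}$, then a syzygy $\Omega M$ has stable constant Jordan type with $a_j$ blocks of size $p-j$ for $1\le j\le p-1$.
\end{lemma}

\begin{proof}
Fix $\alpha\ne0$ and extend $Y_1=X_\alpha$ to a basis $Y_1,\dots,Y_r$ of the linear forms in $X_1,\dots,X_r$. Since $(\sum c_iX_i)^p=\sum c_i^pX_i^p$, and likewise with $X$ and $Y$ interchanged, the ideals $(X_i^p)$ and $(Y_i^p)$ agree. So $kE=k[Y_1,\dots,Y_r]/(Y_i^p)$ is free of rank $p^{r-1}$ over $A=k[Y_1]/(Y_1^p)$.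

Write $[j]$ for the $A$-module $A/(Y_1^j)$, and $M\cong\bigoplus_{s=1}^b[j_s]$ over $A$. The kernel of $A\to[j]$ is $Y_1^jA\cong[p-j]$. Schanuel's lemma states that for two surjections $F\to N$, $F'\to N$ from projective modules, with kernels $K$, $K'$, one has $K\oplus F'\cong K'\oplus F$. It gives $\Omega M\oplus A^b\cong\bigoplus_s[p-j_s]\oplus F$ with $F$ free over $A$. Comparing Jordan types, the blocks of $X_\alpha$ on $\Omega M$ of size less than $p$ are the $[p-j_s]$ with $j_s<p$. The number of blocks of size $p$ is then fixed by $\dim\Omega M$.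
\end{proof}

\section{The case of rank-one operators}\label{sec:rankone}

Let $V=\bigoplus_ikX_i\subset kE$, and for $w\in V$ let $X_w$ be the corresponding operator on $M$. Suppose that $M$ has constant type exactly $[2][1]^n$, with no larger blocks. Then $\dim M=n+2$, and each $X_w$ with $w\neq0$ has rank one and square zero. We show $n\ge r-1$ in two steps.

\emph{Step 1: common image or common kernel.} Two rank-one operators with different images and different kernels have a sum of rank two. So if we fix $w_0\ne0$, every $w\in V$ lies in one of the subspaces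
\[
\{w:\operatorname{im}X_w\subset\operatorname{im}X_{w_0}\},\qquad\{w:\ker X_w\supset\ker X_{w_0}\}.
\]
A vector space is not the union of two proper subspaces. Hence the nonzero $X_w$ all have the same image, or all have the same kernel. Transposing all operators exchanges the two cases and keeps the Jordan type, so we may assume a common kernel $K$, a hyperplane in $M$.

\emph{Step 2: counting.} Choose $m\in M\setminus K$. The linear map $w\mapsto X_wm$ is injective, since $X_wm=0$ forces $X_w=0$, and takes values in $K$, since $X_w^2=0$. Therefore $n+1=\dim K\ge r$.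

The argument works for every $p$; for $p=2$ there are no blocks of size $\geq 3$ at all, so the interest of Theorem~\ref{thm:A} lies in odd $p$. There, larger blocks destroy both steps: the ranks are large, and neither kernels nor images are constant. To see what survives, read Step 2 on the projective space $\mathbb{P}(V)$. The tops of the blocks of size $2$ form the trivial line bundle with fiber $M/K$. Multiplying by the operator identifies the line bundle of images $X_wM$ with the tautological bundle $\mathcal{O}(-1)$. This line bundle is a subbundle of the trivial bundle with fiber $K$, and $\mathcal{O}(-1)$ does not fit into a trivial bundle of rank less than $r$. In general the two trivial bundles are replaced by subquotients that need not be trivial but carry \emph{connections}, which is enough; and Step 1 is replaced by an infinitesimal version obtained by differentiating twice (Proposition~\ref{prop:dichotomy}).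

\section{Bundles of tops and feet of Jordan blocks}\label{sec:bundles}

From now on $r\ge2$ and $M$ has constant Jordan type. Let $\mathbb{P}=\mathbb{P}(V)\cong\mathbb{P}^{r-1}$ be the space of lines in $V$, with structure sheaf $\mathcal{O}$, and let $\mathcal{O}(-1)\subset V\otimes\mathcal{O}$ be the line subbundle whose fiber at a line is that line. Put $\mathcal{M}=M\otimes_k\mathcal{O}$. A local section $w=\sum_iw_iX_i$ of $V\otimes\mathcal{O}$ acts on $\mathcal{M}$ by the $\mathcal{O}$-linear operator $X_w=\sum_iw_iX_i$, and all these operators commute.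

On an open set where $\mathcal{O}(-1)$ has a nowhere vanishing section $z$, put $Z=X_z$. At the point $kX_\alpha$ the operator $Z$ is a nonzero multiple of $X_\alpha$. Replacing $z$ by $gz$ with $g$ a unit replaces $Z$ by $gZ$, so
\[
\mathcal{K}_i=\ker Z^i,\qquad\mathcal{I}_i=\operatorname{im}Z^i\qquad(i\ge0)
\]
are subsheaves of $\mathcal{M}$ defined on all of $\mathbb{P}$, with $\mathcal{K}_0=0$ and $\mathcal{I}_0=\mathcal{M}$. Statements about sections are local: when we write a section of $\mathcal{A}+\mathcal{B}$ as a sum, or a section of $\mathcal{I}_i$ as $Z^is$, we shrink the open set as needed. We use repeatedly the \emph{modular law}: $(\mathcal{A}+\mathcal{B})\cap\mathcal{C}=\mathcal{A}+(\mathcal{B}\cap\mathcal{C})$ whenever $\mathcal{A}\subset\mathcal{C}$.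

Constancy of the Jordan type means that a Jordan basis can be chosen locally in families.

\begin{lemma}\label{lem:local}
Let $j_1,\dots,j_b$ be the block sizes of $M$. Every closed point $x\in\mathbb{P}$ has an open neighborhood $U$ with sections $e_1,\dots,e_b$ of $\mathcal{M}$ such that $Z^{j_s}e_s=0$ and the sections $Z^ce_s$ $(0\le c<j_s)$ form a basis of $\mathcal{M}|_U$.
\end{lemma}

\begin{proof}
Fix $i$. On an affine neighborhood of $x$, $Z^i$ is a matrix of regular functions whose rank at every closed point is the same number $\rho$. The minors of size $\rho+1$ vanish at all closed points, so they are zero because $\mathbb{P}$ is reduced, and some minor of size $\rho$ is a unit near $x$. Row and column operations bring the matrix to the block form $\operatorname{diag}(I_\rho,N)$; the entries of $N$ are minors of size $\rho+1$ of the new matrix, so $N=0$. In this form one sees that every vector in the kernel of $Z^i$ on the fiber at $x$ is the value of a local section of $\mathcal{K}_i$. Now take generators of the Jordan blocks of $Z$ on the fiber at $x$ and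 lift the generator of the $s$-th block to a section $e_s$ of $\mathcal{K}_{j_s}$. The determinant of the $\dim M$ sections $Z^ce_s$ is nonzero at $x$, hence a unit near $x$.
\end{proof}

Call such a basis \emph{adapted}. In a block of size $j$ with generator $e$, the sheaf $\mathcal{I}_i$ is spanned by the $Z^ce$ with $c\ge i$, and $\mathcal{K}_i$ by the $Z^ce$ with $c\ge j-i$. So every sheaf built from the $\mathcal{K}_i$ and $\mathcal{I}_i$ by sums and intersections is locally spanned by a subset of an adapted basis, and a quotient of two nested such sheaves is a vector bundle (a locally free sheaf of finite rank). For $\ell\ge1$ define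
\[
\mathcal{T}_\ell=\frac{\mathcal{K}_\ell}{\mathcal{K}_{\ell-1}+(\mathcal{K}_\ell\cap\mathcal{I}_1)},\qquad
\mathcal{F}_\ell=\frac{\mathcal{K}_1\cap\mathcal{I}_{\ell-1}}{\mathcal{K}_1\cap\mathcal{I}_\ell}.
\]
A basis vector $Z^ce$ in a block of size $j$ survives in $\mathcal{T}_\ell$ exactly when $j-\ell\le c<j-\ell+1$ and $c<1$, that is, $c=0$ and $j=\ell$. It survives in $\mathcal{F}_\ell$ exactly when $c=j-1$ and $\ell-1\le c<\ell$, so again $j=\ell$. Thus $\mathcal{T}_\ell$ records the tops $e$ and $\mathcal{F}_\ell$ the feet $Z^{\ell-1}e$ of the blocks of size $\ell$, and both have rank $a_\ell$. A missing block size is therefore an identity between subsheaves: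
\begin{equation}\label{eq:gap}
a_\ell=0\ \Longrightarrow\ \mathcal{K}_\ell=\mathcal{K}_{\ell-1}+(\mathcal{K}_\ell\cap\mathcal{I}_1)\ \text{ and }\ \mathcal{K}_1\cap\mathcal{I}_{\ell-1}=\mathcal{K}_1\cap\mathcal{I}_\ell .
\end{equation}

Tops and feet are related in two ways, by a twist and by duality.

\begin{lemma}\label{lem:twist}
Multiplication by $Z^{\ell-1}$ induces an isomorphism $\mathcal{T}_\ell\to\mathcal{F}_\ell$ wherever $z$ is defined, and globally $\mathcal{F}_\ell\cong\mathcal{T}_\ell\otimes\mathcal{O}(-(\ell-1))$.
\end{lemma}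

\begin{proof}
The map $Z^{\ell-1}\colon\mathcal{K}_\ell\to\mathcal{K}_1\cap\mathcal{I}_{\ell-1}$ sends $\mathcal{K}_{\ell-1}$ to $0$ and $\mathcal{K}_\ell\cap\mathcal{I}_1$ into $\mathcal{I}_\ell$, and it sends the tops of the blocks of size $\ell$ to their feet; so it induces a local isomorphism. The rule $[m]\otimes z^{\otimes(\ell-1)}\mapsto[Z^{\ell-1}m]$ is unchanged when $z$ is replaced by $gz$, since both sides are multiplied by $g^{\ell-1}$, so it defines a global isomorphism.
\end{proof}

Let $M^\#=\operatorname{Hom}_k(M,k)$ with $X_i$ acting by the transpose $X_i^t$. This is a module because $kE$ is commutative, and it has the same constant Jordan type as $M$. Its sheaf is the dual bundle $\mathcal{M}^*$ with the operator $Z^t$. If $\mathcal{A}\subset\mathcal{M}$ is locally spanned by a subset of an adapted basis, its annihilator $\mathcal{A}^\perp\subset\mathcal{M}^*$ is spanned by the dual basis vectors of the complementary subset. Hence $\mathcal{A}^{\perp\perp}=\mathcal{A}$, $(\mathcal{A}\cap\mathcal{B})^\perp=\mathcal{A}^\perp+\mathcal{B}^\perp$, and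 $(\mathcal{A}/\mathcal{B})^*\cong\mathcal{B}^\perp/\mathcal{A}^\perp$ for $\mathcal{B}\subset\mathcal{A}$. Since $Z^t$ sends the vector dual to $Z^{c+1}e$ to the vector dual to $Z^ce$, and the vector dual to $e$ to $0$,
\begin{equation}\label{eq:perp}
\ker(Z^t)^i=\mathcal{I}_i^\perp,\qquad\operatorname{im}(Z^t)^i=\mathcal{K}_i^\perp .
\end{equation}

\begin{lemma}\label{lem:dual}
$\mathcal{T}_\ell(M^\#)\cong\mathcal{F}_\ell(M)^*$.
\end{lemma}

\begin{proof}
By \eqref{eq:perp} and the rules for annihilators,
\[
\mathcal{T}_\ell(M^\#)=\frac{\mathcal{I}_\ell^\perp}{\mathcal{I}_{\ell-1}^\perp+(\mathcal{I}_\ell^\perp\cap\mathcal{K}_1^\perp)},\qquad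
\mathcal{F}_\ell(M)^*\cong\frac{\mathcal{K}_1^\perp+\mathcal{I}_\ell^\perp}{\mathcal{K}_1^\perp+\mathcal{I}_{\ell-1}^\perp}.
\]
The inclusion of $\mathcal{I}_\ell^\perp$ gives a surjection onto the second quotient. Its kernel is $(\mathcal{I}_{\ell-1}^\perp+\mathcal{K}_1^\perp)\cap\mathcal{I}_\ell^\perp$, which by the modular law is the denominator of the first.
\end{proof}

\section{Connections and first Chern classes}\label{sec:conn}

Let $Y$ be a smooth variety over $k$, with sheaf of differentials $\Omega^1$ and $\Omega^q=\Lambda^q\Omega^1$. A \emph{connection} on a vector bundle $\mathcal{E}$ is a $k$-linear map of sheaves $\nabla\colon\mathcal{E}\to\mathcal{E}\otimes\Omega^1$ with $\nabla(fs)=f\nabla s+s\otimes df$. No integrability is required. Since $\Omega^1$ is locally free with dual the sheaf of vector fields, it is the same to give operators $\nabla_v$ for local vector fields $v$, compatible with restriction, additive in $s$, $\mathcal{O}_Y$-linear in $v$, and with $\nabla_v(fs)=f\nabla_vs+v(f)s$. The difference of two connections is $\mathcal{O}_Y$-linear;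 on a line bundle it is a $1$-form.

We compute $H^q(Y,\Omega^q)$ by \v{C}ech cochains $(\omega_{i_0\cdots i_q})$ for a finite affine open cover $(U_i)$; using all tuples of indices or only increasing ones gives the same cohomology. The product $H^q(\Omega^q)\times H^{q'}(\Omega^{q'})\to H^{q+q'}(\Omega^{q+q'})$ is given by $(\omega\omega')_{i_0\cdots i_{q+q'}}=\omega_{i_0\cdots i_q}\wedge\omega'_{i_q\cdots i_{q+q'}}$. If a line bundle $L$ has generators $s_i$ on $U_i$ with $s_j=g_{ij}s_i$, its \emph{first Chern class} $c_1(L)\in H^1(Y,\Omega^1)$ is the class of the cocycle $d\log g_{ij}=dg_{ij}/g_{ij}$. It satisfies $c_1(L\otimes L')=c_1(L)+c_1(L')$.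

The class $c_1(L)$ is the obstruction to gluing local connections. Indeed, \emph{if $\nabla^i$ is any connection on $L|_{U_i}$, then the cocycle $\nabla^j-\nabla^i$ represents $-c_1(L)$.} Another choice changes each $\nabla^i$ by a $1$-form, hence the cocycle by a coboundary; and for the connections with $\nabla^is_i=0$ we get $(\nabla^j-\nabla^i)s_j=-s_i\otimes dg_{ij}=-s_j\otimes d\log g_{ij}$.

A line subbundle $B$ of a trivial bundle of rank $m$ is the pullback of $\mathcal{O}(-1)$ under a morphism to $\mathbb{P}^{m-1}$, where $\Omega^m=0$; so $c_1(B)^m=0$. The next lemma shows that a connection is all that this needs.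

\begin{lemma}\label{lem:sub}
Let $\mathcal{E}$ be a vector bundle of rank $m\geq 1$ on $Y$ with a connection $\nabla$, and let $B\subset\mathcal{E}$ be a line bundle with $Q=\mathcal{E}/B$ locally free. Then $c_1(B)^m=0$ in $H^m(Y,\Omega^m)$. In particular, a line bundle with a connection has $c_1=0$.
\end{lemma}

\begin{proof}
Let $\pi\colon\mathcal{E}\to Q$ be the projection. The map $\beta=(\pi\otimes1)\nabla|_B\colon B\to Q\otimes\Omega^1$ is $\mathcal{O}_Y$-linear, because the Leibniz term $s\otimes df$ is killed by $\pi\otimes 1$. It induces an $\mathcal{O}_Y$-linear map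
\[
\theta\colon\mathcal{H}om(Q,B)\to\mathcal{H}om(B,B\otimes\Omega^1)=\Omega^1,\qquad\eta\mapsto(\eta\otimes1)\beta .
\]
Choose an affine cover $(U_i)$ trivializing $B$. As $Q$ is locally free, there are $\mathcal{O}_Y$-linear retractions $\rho_i\colon\mathcal{E}\to B$ over $U_i$. The difference $\rho_j-\rho_i$ vanishes on $B$, so $\rho_j-\rho_i=\eta_{ij}\pi$ with $\eta_{ij}$ a section of $\mathcal{H}om(Q,B)$ over $U_i\cap U_j$. Each $\nabla^i=(\rho_i\otimes1)\nabla|_B$ is a connection on $B|_{U_i}$, since $\rho_i$ is the identity on $B$, and $\nabla^j-\nabla^i=(\eta_{ij}\otimes1)\beta=\theta(\eta_{ij})$. So $(-c_1(B))^m$ is represented by the cochain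
\[
\theta(\eta_{i_0i_1})\wedge\dots\wedge\theta(\eta_{i_{m-1}i_m})=(\Lambda^m\theta)(\eta_{i_0i_1}\wedge\dots\wedge\eta_{i_{m-1}i_m}),
\]
which is zero because $\mathcal{H}om(Q,B)$ has rank $m-1$.
\end{proof}

\begin{lemma}\label{lem:PN}
On $\mathbb{P}^N$ with $N\ge1$, let $h=c_1(\mathcal{O}(1))$. Then $h^q\ne0$ in $H^q(\mathbb{P}^N,\Omega^q)$ for $0\le q\le N$. If $\mathcal{O}(d)$ has a connection, then $p\mid d$.
\end{lemma}

\begin{proof}
Use homogeneous coordinates $y_0,\dots,y_N$, the cover $U_i=\{y_i\ne0\}$ and the generators $y_i$ of $\mathcal{O}(1)$, so that $g_{ij}=y_j/y_i$. With $u_i=y_i/y_0$, the component of $h^N$ on the only increasing tuple $(0,\dots,N)$ is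
\[
\omega=d\log\frac{y_1}{y_0}\wedge d\log\frac{y_2}{y_1}\wedge\dots\wedge d\log\frac{y_N}{y_{N-1}}=\frac{du_1\wedge\dots\wedge du_N}{u_1\cdots u_N},
\]
because $d\log(y_{i+1}/y_i)=d\log u_{i+1}-d\log u_i$ and the repeated factors cancel in the wedge product. Under $\Omega^N\cong\mathcal{O}(-N-1)$ the form $\omega$ corresponds to $1/(y_0\cdots y_N)$, the generator of $H^N(\mathbb{P}^N,\mathcal{O}(-N-1))\cong k$ \cite[III.5.1 and III.7.1.1]{Hartshorne}. Explicitly, the $N$-forms on $U_0\cap\dots\cap U_N$ have the $k$-basis $y^c\omega$ with $c\in\mathbb{Z}^{N+1}$, $\sum c_i=0$. The form $\omega$ has a simple pole along each $y_i=0$, so the forms extending to $\bigcap_{j\ne i}U_j$ are spanned by the $y^c\omega$ with $c_i\ge1$. The coboundaries are the sums of such forms over $i$, and $\omega=y^0\omega$ is not among them. So $h^N\ne0$, and $h^N=h^qh^{N-q}$ gives $h^q\ne0$. If $\mathcal{O}(d)$ has a connection, then $dh=0$ in the $k$-vector space $H^1(\Omega^1)$ by Lemma~\ref{lem:sub}, so $p\mid d$.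
\end{proof}

The converse also holds: if $p\mid d$, then $d\log(g_{ij}^d)=0$ and the local connections killing the generators $y_i^d$ glue. So a connection sees the degree only modulo $p$, which is all we shall need.

\section{Differentiating kernels and images}\label{sec:diff}

The trivial bundle $\mathcal{M}=M\otimes\mathcal{O}$ has the connection $\partial$ given by $\partial_v(m\otimes f)=m\otimes v(f)$. It does not commute with $Z$. For $z=\sum_iz_iX_i$ put $Z_v=\sum_iv(z_i)X_i$; the product rule gives $\partial_v(Zm)=Z_vm+Z\partial_vm$. The essential point, and the place where commutativity of $kE$ enters, is that $Z_v$ is again an operator $X_w$. It commutes with $Z$, so it preserves every $\mathcal{K}_i$ and $\mathcal{I}_i$, and induction on $i\geq 1$ gives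
\begin{equation}\label{eq:leibniz}
\partial_v(Z^im)=iZ^{i-1}Z_vm+Z^i\partial_vm .
\end{equation}
Differentiating $Z^\ell m=0$ shows that $Z_v$ does better than preserve $\mathcal{K}_\ell$: it acts as zero on $\mathcal{T}_\ell$.

\begin{lemma}\label{lem:Zv}
For $1\le\ell\le p-1$ we have $Z_v\mathcal{K}_\ell\subset\mathcal{K}_{\ell-1}+(\mathcal{K}_\ell\cap\mathcal{I}_1)$. In particular $Z_v\mathcal{K}_1\subset\mathcal{K}_1\cap\mathcal{I}_1$, and $Z_vm=-Z\partial_vm$ for $m\in\mathcal{K}_1$.
\end{lemma}

\begin{proof}
For $m\in\mathcal{K}_\ell$, \eqref{eq:leibniz} gives $0=Z^{\ell-1}(\ell Z_vm+Z\partial_vm)$. As $\ell$ is invertible in $k$, we get $Z_vm\in\mathcal{K}_{\ell-1}+\mathcal{I}_1$. Also $Z_vm\in\mathcal{K}_\ell$, and the modular law applies.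
\end{proof}

A connection passes to a subquotient $\mathcal{A}/\mathcal{B}$ when it preserves $\mathcal{A}$ and $\mathcal{B}$. That is too much to ask here, since $\partial_v$ generally moves $\mathcal{K}_\ell$ out of itself. It suffices that $\partial_v$ move $\mathcal{A}$ and $\mathcal{B}$ into larger sheaves with the same quotient.

\begin{lemma}\label{lem:induced}
Let $\mathcal{B}\subset\mathcal{A}$ and $\mathcal{B}'$ be $\mathcal{O}$-submodules of $\mathcal{M}$ with $\mathcal{A}\cap\mathcal{B}'=\mathcal{B}$ and $\mathcal{A}/\mathcal{B}$ locally free. If $\partial_v\mathcal{A}\subset\mathcal{A}+\mathcal{B}'$ and $\partial_v\mathcal{B}\subset\mathcal{B}'$ for all local vector fields $v$, then $\mathcal{A}/\mathcal{B}$ has a connection.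
\end{lemma}

\begin{proof}
Identify $\mathcal{A}/\mathcal{B}$ with $(\mathcal{A}+\mathcal{B}')/\mathcal{B}'$ and let $\nabla_v[m]$ be the class of $\partial_vm$. It depends only on $[m]$ because $\partial_v$ is additive and $\partial_v\mathcal{B}\subset\mathcal{B}'$. Linearity in $v$ and the Leibniz rule are inherited from $\partial$.
\end{proof}

For $\mathcal{T}_\ell$ the natural choice is $\mathcal{B}'=\mathcal{K}_{\ell-1}+\mathcal{I}_1$: we discard every vector that is not a top. A gap above $\ell$ gives two of the three inclusions that are needed.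

\begin{proposition}\label{prop:T}
Let $2\le\ell\le p-1$ and $a_{\ell+1}=0$. Then for every local vector field $v$,
\begin{enumerate}
\item[(a)] $\partial_v\mathcal{K}_\ell\subset\mathcal{K}_\ell+\mathcal{I}_1$;
\item[(b)] $\partial_v(\mathcal{K}_\ell\cap\mathcal{I}_1)\subset\mathcal{K}_{\ell-1}+\mathcal{I}_1$.
\end{enumerate}
If moreover
\begin{enumerate}
\item[(c)] $\partial_v\mathcal{K}_{\ell-1}\subset\mathcal{K}_{\ell-1}+\mathcal{I}_1$ for every $v$,
\end{enumerate}
then $\mathcal{T}_\ell$ has a connection.
\end{proposition}

\begin{proof}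
Let $m\in\mathcal{K}_\ell\cap\mathcal{I}_1$, say $m=Zs$ with $s\in\mathcal{K}_{\ell+1}$. By \eqref{eq:gap} for $a_{\ell+1}=0$ we can write $s=s_0+Zs_1$ with $s_0\in\mathcal{K}_\ell$. This has two consequences. First,
\[
\partial_vm=Z_vs+Z\partial_vs=Z_vs_0+Z(Z_vs_1+\partial_vs),
\]
and $Z_vs_0\in\mathcal{K}_{\ell-1}+\mathcal{I}_1$ by Lemma~\ref{lem:Zv}; this proves (b). Second, $m=Zs_0+Z^2s_1$ with $Zs_0\in\mathcal{K}_{\ell-1}$, so $\mathcal{K}_\ell\cap\mathcal{I}_1\subset\mathcal{K}_{\ell-1}+\mathcal{I}_2$.

For (a), let $m\in\mathcal{K}_\ell$. By Lemma~\ref{lem:Zv} and the last inclusion, $Z_vm=c+Z^2q$ with $c\in\mathcal{K}_{\ell-1}$. Then \eqref{eq:leibniz} gives $Z^\ell\partial_vm=-\ell Z^{\ell-1}Z_vm=-\ell Z^{\ell+1}q$, so $\partial_vm+\ell Zq\in\mathcal{K}_\ell$.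

Finally apply Lemma~\ref{lem:induced} with $\mathcal{A}=\mathcal{K}_\ell$, $\mathcal{B}=\mathcal{K}_{\ell-1}+(\mathcal{K}_\ell\cap\mathcal{I}_1)$ and $\mathcal{B}'=\mathcal{K}_{\ell-1}+\mathcal{I}_1$. The modular law gives $\mathcal{A}\cap\mathcal{B}'=\mathcal{B}$; (a) gives $\partial_v\mathcal{A}\subset\mathcal{A}+\mathcal{B}'$; and (b) with (c) gives $\partial_v\mathcal{B}\subset\mathcal{B}'$.
\end{proof}

Everything now depends on condition (c). In Theorem~\ref{thm:B} it comes from the gap below $\ell$. In Theorem~\ref{thm:A} there is no gap below $2$, and (c) requires a new argument.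

\section{Isolated block sizes}\label{sec:B}

The mechanism of Theorem~\ref{thm:B} is visible when $p$ is odd and all blocks have size $2$. Then $X_\alpha^2=0$ for all $\alpha$, and $(X_i+X_j)^2=2X_iX_j$ gives $X_\alpha X_\beta=0$ for all $\alpha,\beta$. So $\operatorname{im}X_\beta\subset\ker X_\alpha=\operatorname{im}X_\alpha$, and all kernels and images equal one subspace $W$. The determinant of $sX_1+tX_2\colon M/W\to W$ is homogeneous of degree $a_2$ in $(s,t)$ with no zero other than $(0,0)$, which forces $a_2=0$. In other words, $\mathcal{T}_2$ and $\mathcal{F}_2$ are both trivial, which contradicts $\mathcal{F}_2\cong\mathcal{T}_2\otimes\mathcal{O}(-1)$ unless the rank is zero.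

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Restricting $M$ to the subalgebra $k[X_1,X_2]/(X_1^p,X_2^p)$ keeps the Jordan type constant and unchanged, so we may assume $r=2$ and $\mathbb{P}=\mathbb{P}^1$.

We verify (c) of Proposition~\ref{prop:T}. By \eqref{eq:gap} for $a_{\ell-1}=0$, $\mathcal{K}_{\ell-1}=\mathcal{K}_{\ell-2}+(\mathcal{K}_{\ell-1}\cap\mathcal{I}_1)$. The second summand lies in $\mathcal{K}_\ell\cap\mathcal{I}_1$, where (b) applies. For $m\in\mathcal{K}_{\ell-2}$, differentiating $Z^{\ell-1}m=0$ gives $Z^{\ell-1}\partial_vm=-(\ell-1)Z_vZ^{\ell-2}m=0$, so $\partial_vm\in\mathcal{K}_{\ell-1}$. Hence $\mathcal{T}_\ell(M)$ has a connection. The module $M^\#$ has the same Jordan type, so $\mathcal{T}_\ell(M^\#)$ has one too.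

By Grothendieck's theorem every vector bundle on $\mathbb{P}^1$ is a direct sum of line bundles $\mathcal{O}(d)$. Suppose $a_\ell>0$ and write $\mathcal{T}_\ell(M)\cong\bigoplus_i\mathcal{O}(d_i)$. A direct summand of a bundle with connection $\nabla$ has the connection $(\pi\otimes1)\nabla\iota$, where $\iota$ and $\pi$ are the inclusion and projection; the Leibniz rule holds because $\pi\iota=1$. So $p\mid d_1$ by Lemma~\ref{lem:PN}. By Lemmas~\ref{lem:dual} and~\ref{lem:twist},
\[
\mathcal{T}_\ell(M^\#)\cong\mathcal{F}_\ell(M)^*\cong\bigoplus_i\mathcal{O}(\ell-1-d_i),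
\]
so $p\mid\ell-1-d_1$ as well. Thus $p\mid\ell-1$, which is impossible for $1\le\ell-1\le p-2$.
\end{proof}

\section{A dichotomy for a single block of size two}\label{sec:dich}

Take $\ell=2$. For $m\in\mathcal{K}_1$ we have $Z\partial_vm=-Z_vm$, so $\partial_vm\in\mathcal{K}_1+\mathcal{I}_1$ if and only if $Z_vm\in\mathcal{I}_2$. This leads to the second of the following conditions on $M$, each required for all $w\in V$ on all of $\mathbb{P}$:
\[
(\Phi)\quad X_w\mathcal{K}_2\subset\mathcal{I}_1,\qquad\qquad(\Psi)\quad X_w\mathcal{K}_1\subset\mathcal{I}_2 .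
\]
They are dual to each other. By \eqref{eq:perp}, $(\Psi)$ for $M^\#$ says $X_w^t\mathcal{I}_1^\perp\subset\mathcal{K}_2^\perp$, that is, $\lambda(X_wm)=0$ for $\lambda\in\mathcal{I}_1^\perp$ and $m\in\mathcal{K}_2$; since $\mathcal{I}_1^{\perp\perp}=\mathcal{I}_1$, this is $(\Phi)$ for $M$. In the situation of Section~\ref{sec:rankone}, where $\mathcal{K}_2=\mathcal{M}$ and $\mathcal{I}_2=0$, condition $(\Phi)$ says that the operators have a common image and $(\Psi)$ that they have a common kernel. Thus $kE/J^2$ satisfies $(\Psi)$ but not $(\Phi)$, and its dual satisfies $(\Phi)$ but not $(\Psi)$. Their direct sum, which has $a_2=2$, satisfies neither; so the hypothesis $a_2=1$ below is needed.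

\begin{proposition}\label{prop:dichotomy}
Let $p$ be odd and let $M$ have constant Jordan type with $a_2=1$. Then $(\Phi)$ or $(\Psi)$ holds.
\end{proposition}

\begin{proof}
Work on the chart $U\cong\mathbb{A}^{r-1}$ with coordinates $u_2,\dots,u_r$ and $z=X_1+\sum_{i\ge2}u_iX_i$. For $(v_2,\dots,v_r)\in k^{r-1}$ let $v=\sum_{i\ge2}v_i\,\partial/\partial u_i$. Then $Z_v=\sum_{i\ge2}v_iX_i$ has constant coefficients, so $\partial_vZ_v=Z_v\partial_v$; this is the reason for using constant vector fields. By Lemma~\ref{lem:Zv}, $Z_v\mathcal{K}_1\subset\mathcal{K}_1\cap\mathcal{I}_1$, and $Z_v\mathcal{I}_1\subset\mathcal{I}_1$. Hence $Z_v$ induces $\mathcal{O}_U$-linear maps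
\[
\psi_v\colon\mathcal{K}_1\to\mathcal{F}_2,\qquad\varphi_v\colon\mathcal{T}_2\to\mathcal{M}/\mathcal{I}_1,
\]
depending linearly on $v$. We have $\psi_v=0$ if and only if $Z_v\mathcal{K}_1\subset\mathcal{I}_2$, and $\varphi_v=0$ if and only if $Z_v\mathcal{K}_2\subset\mathcal{I}_1$. Let $\zeta\colon\mathcal{T}_2\to\mathcal{F}_2$ be the isomorphism over $U$ induced by $Z$ (Lemma~\ref{lem:twist}).

\emph{Claim: $\varphi_v\zeta^{-1}\psi_v=0$.} Let $m\in\mathcal{K}_1$. Since $Z_vm\in\mathcal{K}_1\cap\mathcal{I}_1$, we can write $Z_vm=Z\tau$, and $Z^2\tau=0$; thus $\tau\in\mathcal{K}_2$ and $[\tau]=\zeta^{-1}\psi_v(m)$. The first derivative of $Zm=0$ gives $Z\partial_vm=-Z_vm=-Z\tau$, so $e=\partial_vm+\tau$ lies in $\mathcal{K}_1$. Differentiating once more, that is, applying $\partial_v$ to $Z_vm=Z\tau$, gives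
\[
Z_v\partial_vm=Z_v\tau+Z\partial_v\tau .
\]
Substituting $\partial_vm=e-\tau$ yields $2Z_v\tau=Z_ve-Z\partial_v\tau$. The right side lies in $\mathcal{I}_1$, by Lemma~\ref{lem:Zv} applied to $e$. As $p\ne2$, $Z_v\tau\in\mathcal{I}_1$, which is the claim.

Now use $a_2=1$, so that $\mathcal{T}_2$ is a line bundle. If $\psi_v\ne0$, then on some nonempty open set with generator $t$ of $\mathcal{T}_2$ the image of $\zeta^{-1}\psi_v$ contains $ft$ with $f\ne0$. The claim gives $f\varphi_v(t)=0$ in the vector bundle $\mathcal{M}/\mathcal{I}_1$, so $\varphi_v(t)=0$ because $U$ is integral. A map of vector bundles on an integral variety that vanishes on a nonempty open set is zero, so $\varphi_v=0$. Therefore $k^{r-1}$ is the union of the subspaces $\{v:\varphi_v=0\}$ and $\{v:\psi_v=0\}$, and one of them is everything.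

So over $U$ either $X_i\mathcal{K}_2\subset\mathcal{I}_1$ for all $i\ge2$, or $X_i\mathcal{K}_1\subset\mathcal{I}_2$ for all $i\ge2$. The same inclusion holds for $X_1=Z-\sum_{i\ge2}u_iX_i$, because $Z\mathcal{K}_2\subset\mathcal{I}_1$ and $Z\mathcal{K}_1=0$. Thus $(\Phi)$ or $(\Psi)$ holds over $U$. These conditions say that the maps of vector bundles $\mathcal{K}_2\to\mathcal{M}/\mathcal{I}_1$, respectively $\mathcal{K}_1\to\mathcal{M}/\mathcal{I}_2$, induced by the $X_w$ vanish, so they extend from $U$ to $\mathbb{P}$.
\end{proof}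

\section{Proofs of Theorems~\ref{thm:A} and~\ref{thm:C}}\label{sec:AC}

In Section~\ref{sec:rankone} the line bundle $\mathcal{F}_2$ of images was placed inside the trivial bundle with fiber $K=\ker Z$. In general $\mathcal{K}_1$ also contains the feet of the large blocks, which would spoil the count. We remove them by passing to
\[
\mathcal{S}=\mathcal{K}_1/(\mathcal{K}_1\cap\mathcal{I}_2).
\]
The foot $Z^{j-1}e$ of a block of size $j$ lies in $\mathcal{I}_2$ exactly when $j\ge3$, so $\mathcal{S}$ has rank $a_1+a_2$. It contains $\mathcal{F}_2$ with quotient $\mathcal{K}_1/(\mathcal{K}_1\cap\mathcal{I}_1)=\mathcal{F}_1$.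

\begin{proof}[Proof of Theorem~\ref{thm:A}]
For $r=1$ there is nothing to prove, so let $r\ge2$ and put $n=a_1$. By Proposition~\ref{prop:dichotomy}, $M$ or $M^\#$ satisfies $(\Psi)$, and both have the same Jordan type; so we assume $(\Psi)$ for $M$. Each $Z_v$ is an $\mathcal{O}$-linear combination of the $X_i$, so $Z_v\mathcal{K}_1\subset\mathcal{K}_1\cap\mathcal{I}_2$ for every local vector field $v$. By \eqref{eq:gap} for $a_3=0$,
\begin{equation}\label{eq:a3}
\mathcal{K}_1\cap\mathcal{I}_2=\mathcal{K}_1\cap\mathcal{I}_3 .
\end{equation}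

\emph{The bundle $\mathcal{S}$ has a connection.} We apply Lemma~\ref{lem:induced} with $\mathcal{A}=\mathcal{K}_1$, $\mathcal{B}=\mathcal{K}_1\cap\mathcal{I}_2$, $\mathcal{B}'=\mathcal{I}_2$. Let $m\in\mathcal{K}_1$. By \eqref{eq:a3}, $Z_vm=Z^3q$ for some $q$, so $Z(\partial_vm+Z^2q)=-Z_vm+Z^3q=0$. Hence
\begin{equation}\label{eq:K1}
\partial_v\mathcal{K}_1\subset\mathcal{K}_1+\mathcal{I}_2 .
\end{equation}
If $m\in\mathcal{K}_1\cap\mathcal{I}_2$, then $m=Z^3q'$ by \eqref{eq:a3}, and $\partial_vm=3Z^2Z_vq'+Z^3\partial_vq'\in\mathcal{I}_2$ by \eqref{eq:leibniz}.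

\emph{The line bundle $\mathcal{T}_2$ has a connection.} Proposition~\ref{prop:T} applies with $\ell=2\le p-1$ and $a_3=0$, and its condition (c) follows from \eqref{eq:K1} because $\mathcal{I}_2\subset\mathcal{I}_1$.

\emph{Conclusion.} By Lemma~\ref{lem:sub}, $c_1(\mathcal{T}_2)=0$. By Lemma~\ref{lem:twist}, $\mathcal{F}_2\cong\mathcal{T}_2\otimes\mathcal{O}(-1)$, so $c_1(\mathcal{F}_2)=-h$. Lemma~\ref{lem:sub}, applied to the line bundle $\mathcal{F}_2$ in the bundle $\mathcal{S}$ of rank $n+1$ with locally free quotient $\mathcal{F}_1$, gives $h^{n+1}=0$ in $H^{n+1}(\mathbb{P}^{r-1},\Omega^{n+1})$. By Lemma~\ref{lem:PN} this forces $n+1>r-1$, that is, $n\ge r-1$.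
\end{proof}

\begin{remark}
The hypothesis that $p$ is odd is used to divide by $2$, in Proposition~\ref{prop:dichotomy} and in Lemma~\ref{lem:Zv} for $\ell=2$. The hypothesis $a_2=1$ is used for the dichotomy and to make $\mathcal{T}_2$ and $\mathcal{F}_2$ line bundles. The hypothesis $a_3=0$ is used for both connections. Blocks of size $\ge4$ contribute to the computation only sections of $\mathcal{I}_1$ or $\mathcal{I}_2$, which are discarded in $\mathcal{T}_2$ and $\mathcal{S}$. For $M=kE/J^2$ we have $\mathcal{S}=V\otimes\mathcal{O}$, $\mathcal{T}_2=\mathcal{O}$, and $\mathcal{F}_2\subset\mathcal{S}$ is the tautological inclusion of $\mathcal{O}(-1)$.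
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
\emph{Existence.} By Lemma~\ref{lem:syzygy}, $J\oplus k^n$ has stable type $[p-1][1]^n$ for every $n\ge0$. For $n\ge r-1$, the module $kE/J^2\oplus k^{\,n-r+1}$ has type $[2][1]^n$.

\emph{Nonexistence.} Let $M$ have stable type $[\ell][1]^n$ with $2\le\ell\le p-2$. If $\ell\ge3$, then $\ell-1$ and $\ell+1$ lie between $2$ and $p-1$ and differ from $\ell$, so $a_{\ell-1}=a_{\ell+1}=0$ while $a_\ell=1$; this contradicts Theorem~\ref{thm:B}. If $\ell=2$, then $a_2=1$, $a_1=n$ and $a_3=0$ since $p\ge5$, and Theorem~\ref{thm:A} gives $n\ge r-1$.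

\emph{The type $[p-2][p-1]^n$.} By Lemma~\ref{lem:syzygy}, a syzygy of a module of stable type $[2][1]^n$ has stable type $[p-2][p-1]^n$, and a syzygy of a module of stable type $[p-2][p-1]^n$ has stable type $[2][1]^n$. So one type occurs if and only if the other does, that is, if and only if $n\ge r-1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Hartshorne}
Hartshorne, \emph{Algebraic Geometry}.

\bibitem{source}
\emph{Some Results On Modules Of Constant Jordan Type For Elementary Abelian $p$-Groups}, \texttt{http://people.reed.edu/\textasciitilde balands/thesis.pdf}.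

\end{thebibliography}
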